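# General points, singular cubics, and the conormal module

## Counting cubics, and seven points in $\mathbb P^4$ that defeat the count

Let $k$ be an infinite field of any characteristic, $R=k[x_0,\dots,x_c]$, $\mathfrak m=(x_0,\dots,x_c)$, and let $X\subset\mathbb P^c$ be a set of $N$ general points with saturated homogeneous ideal $I=I_X$. We ask for which $N$ the conormal module $I/I^2$ is Cohen–Macaulay. For points this means (Lemma 1 below): is every form that is singular at all points of $X$ a combination of products of two forms vanishing on $X$?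

Here is the answer one would first guess. Suppose the points span $\mathbb P^c$. Then $I$ contains no linear form, so $I^2$ is zero in degree $\le 3$, and a nonzero cubic singular at all the points is an obstruction. A cubic has $\binom{c+3}{3}$ coefficients, and being singular at one point is $c+1$ linear conditions. So the obstruction is forced when $(c+1)N<\binom{c+3}3$, that is, when $N<(c+2)(c+3)/6$. The guess is that this is the only obstruction: $I/I^2$ should be Cohen–Macaulay as soon as
$$N\ \ge\ N(c):=\Bigl\lceil \frac{(c+2)(c+3)}6\Bigr\rceil . \tag{1}$$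
Since $(c+2)(c+3)=6+6c+c(c-1)$, also $N(c)=1+c+\lceil c(c-1)/6\rceil$. The values for $c=0,1,\dots,8$ are $1,2,4,5,7,10,12,15,19$.

Let us fix the terms and then test the guess.

**Definition (general, singular, symbolic square).** A property holds for $N$ general points if it holds for all $X$ in a nonempty Zariski-open subset of $(\mathbb P^c)^N$. Write $I_p$ for the ideal of a point $p$. A form $F$ is *singular at $p$* if $F\in I_p^2$; equivalently, $F$ and all its partial derivatives vanish at $p$. (Move $p$ to $e_0$ and write $F=\alpha x_0^d+x_0^{d-1}\lambda(x_1,\dots,x_c)+\cdots$; both conditions say $\alpha=0$, $\lambda=0$.) We put $I^{(2)}=\bigcap_{p\in X}I_p^2$.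

For example, let $X$ be the three coordinate points of $\mathbb P^2$. Then $I=(x_0x_1,x_0x_2,x_1x_2)$, and $x_0x_1x_2$ lies in $I^{(2)}$ but not in $I^2$, which starts in degree $4$.

Recall that a finitely generated graded module of dimension $1$ is Cohen–Macaulay iff it has depth $1$, iff $H^0_{\mathfrak m}$ of it vanishes. The ring $R/I$ is Cohen–Macaulay of dimension $1$ since $I$ is saturated. It is Gorenstein iff $R/(I+\ell R)$ has a one-dimensional socle, for a linear form $\ell$ vanishing at no point of $X$; the dimension of that socle is the *type* of $R/I$.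

**Lemma 1.** For every finite set $X$ of points of $\mathbb P^c$ with $c\ge1$, we have $H^0_{\mathfrak m}(I/I^2)=H^0_{\mathfrak m}(R/I^2)=I^{(2)}/I^2$. So $I/I^2$ is Cohen–Macaulay iff $I^2=I^{(2)}$.

*Proof.* The minimal primes of $I^2$ are the $I_p$, and $I$ and $I_p$ agree after localizing at $I_p$. The ideal $I_p^2$ is $I_p$-primary: in coordinates with $I_p=(x_1,\dots,x_c)$, the ring $R/I_p^2$ is free over $k[x_0]$. So the $I_p$-primary component of $I^2$ is $I_p^2$. The only other possible associated prime is $\mathfrak m$, hence $I^{(2)}$ is the saturation of $I^2$ and $H^0_{\mathfrak m}(R/I^2)=I^{(2)}/I^2$. The sequence $0\to I/I^2\to R/I^2\to R/I\to0$ and $H^0_{\mathfrak m}(R/I)=0$ give the first equality. Finally $I/I^2$ has dimension $1$, as it is nonzero at each $I_p$. $\square$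

*At most $c$ points.* If $N\le2$, then $I$ is a complete intersection, $I/I^2$ is free over $R/I$, and $I/I^2$ is Cohen–Macaulay. If $3\le N\le c$, a change of coordinates makes $X=\{e_0,\dots,e_{N-1}\}$, so $I=(x_N,\dots,x_c)+(x_ix_j:0\le i<j<N)$. The cubic $x_0x_1x_2$ is singular at every $e_i$. But modulo $x_N,\dots,x_c$ the ideal $I^2$ is generated in degree $4$, so $x_0x_1x_2\notin I^2$, and $I/I^2$ is not Cohen–Macaulay.

*From $c+1$ to $N(c)-1$ points.* Now $N<(c+2)(c+3)/6$, so $(c+1)N<\binom{c+3}3$ and $I^{(2)}_3\ne0$, whereas $I_1=0$ gives $(I^2)_3=0$. So $I/I^2$ is not Cohen–Macaulay.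

*Four points of $\mathbb P^2$.* They are the complete intersection of two conics, so $I/I^2$ is Cohen–Macaulay. The guess is right, though $R/I$ is Gorenstein.

For $N=N(c)$ the guess contains the following statement.

> $\mathrm D_c$: no nonzero cubic of $\mathbb P^c$ is singular at $N(c)$ general points.

A cubic singular at all coordinate points contains no monomial $t_i^3$ or $t_i^2t_j$, so it is a combination of monomials $t_it_jt_k$ with $i<j<k$. We call such a cubic *squarefree*. This makes small cases easy.

**Lemma 2.** $\mathrm D_2$ and $\mathrm D_3$ hold. More precisely, in $\mathbb P^3$ no nonzero cubic is singular at the four coordinate points and at a fifth point with all coordinates nonzero.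

*Proof.* In $\mathbb P^2$ use the coordinate points and $(1,1,1)$: $F=\gamma t_0t_1t_2$ and $F(1,1,1)=\gamma=0$. In $\mathbb P^3$ rescale coordinates so that the fifth point is $\mathbf 1=(1,1,1,1)$. Then $F=\sum_ia_i\prod_{j\ne i}t_j$, and $F(\mathbf 1)=\sum_ia_i=0$, $\partial_jF(\mathbf 1)=\sum_{i\ne j}a_i=0$ give $a_j=0$ for all $j$. $\square$

So five points of $\mathbb P^3$ agree with the count. Again $R/I$ is Gorenstein. Take $X=\{e_0,\dots,e_3,\mathbf 1\}$. Then $I_2$ consists of the squarefree quadrics with coefficient sum $0$, so $\dim I_2=5$. Let $\ell$ be a linear form with values $\ell_i\ne0$ at $e_i$ and $\sum\ell_i\neq0$, and let $J$ be the image of $I$ in $\bar R=R/\ell R$. The Hilbert function of $\bar R/J$ is $1,3,1$. A functional on $\bar R_2/J_2$ is a sum $\sum_pu_p\,\mathrm{ev}_p$ on $R_2$ that kills $\ell R_1$. This means $\sum_pu_p\ell(p)\,p=0$ in $k^4$, so up to scale $u_{e_i}=1/\ell_i$ and $u_{\mathbf 1}=-1/\sum\ell_i$. The bilinear form $\sum_pu_p\lambda(p)\mu(p)$ on $R_1$ has Gram matrix $\mathrm{diag}(1/\ell_i)-\mathbf 1\mathbf 1^T/\sum\ell_i$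 of rank $\ge3$, and $\ell$ is in its radical; so it is nondegenerate on $\bar R_1$. Hence the socle of $\bar R/J$ is the one-dimensional $\bar R_2/J_2$.

*Seven points of $\mathbb P^4$.* Here $(c+1)N=35=\binom73$, so the count predicts no singular cubic. It is wrong. Seven general points may be taken to be the five coordinate points, $(1,\dots,1)$ and $(b_0,\dots,b_4)$ with the $b_i$ distinct and nonzero. Put $a_i=-1/b_i$. They lie on the curve $t\mapsto\bigl(\prod_{j\ne i}(t-a_j)\bigr)_i$, at the parameters $t=a_i$, $t=\infty$, $t=0$: up to a common factor the point is $\bigl(1/(t-a_i)\bigr)_i$, which at $t=0$ is $(b_i)$, and at $\infty$ the leading coefficients give $(1,\dots,1)$. The five polynomials form a basis of the polynomials of degree $\le4$. So in suitable coordinates $u_0,\dots,u_4$ the curve is $u_j=t^j$, and all $2\times2$ minors of the $3\times3$ matrix $(u_{i+j})_{0\le i,j\le2}$ vanish on it. The cubic $\det(u_{i+j})$ is nonzero (the coefficient of $u_0u_2u_4$ is $1$). It lies in the ideal of the minors, and its partial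 derivatives are combinations of the minors. So it is singular along the whole curve, in particular at the seven points: $I^{(2)}_3\ne0=(I^2)_3$. Thus $\mathrm D_4$ is false and $I/I^2$ is not Cohen–Macaulay.

*More than $N(5)=10$ points of $\mathbb P^5$.* Let $N=21-a$ with $1\le a\le10$. General points give $I_1=0$ and $\dim I_2=a$, so
$$\dim (I^2)_4\le \tfrac{a(a+1)}2<6a=126-6N\le\dim I^{(2)}_4 .$$
For $N=21$ we have $I_2=0$, so $(I^2)_5=0$, while $\dim I^{(2)}_5\ge252-126>0$. So for $11\le N\le21$ the conormal module is not Cohen–Macaulay.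

The guess therefore fails at $c=4$, and for $c=5$ it fails for $11\le N\le21$. What remains is exactly $N(c)$ points with $c\ge5$. That the conormal module is then Cohen–Macaulay, with $R/I$ not Gorenstein, is a conjecture stated in "On the Cohen–Macaulayness of the conormal module of an ideal". It is true.

**Theorem A.** Let $k$ be infinite, $c\ge5$, and let $X$ be a set of $N=N(c)$ general points of $\mathbb P^c$. Then $R/I^2$ and $I/I^2$ are Cohen–Macaulay (so $I^2=I^{(2)}$), and $R/I$ is not Gorenstein. Moreover $R/I^2$ has $h$-polynomial $\sum_{d=0}^3\binom{c-1+d}{d}t^d+\varepsilon t^4$ with $\varepsilon=0$ if $c\not\equiv2\pmod3$ and $\varepsilon=\frac{2(c+1)}3$ if $c\equiv2\pmod 3$.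

**Theorem B.** (1) Let $c\ge5$. For $N$ general points with $N<N(c)$, $I/I^2$ is Cohen–Macaulay iff $N\le2$. So $N(c)$ is the smallest $N\ge3$ for which it is Cohen–Macaulay. (2) For $c=5$ and $3\le N\le21$, $I/I^2$ is Cohen–Macaulay for $N$ general points iff $N=10$. (3) For $c=4$ and $N=N(4)=7$ general points, $I/I^2$ is not Cohen–Macaulay; so the bound $c\ge5$ cannot be lowered to $4$.

The tests above prove Theorem B apart from the case $N=N(c)$, which is Theorem A. The rest of the lecture proves Theorem A, without using the Alexander–Hirschowitz theorem.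

## Openness and independent conditions

For a finite set $X\subset\mathbb P(W)$, let $I_d(X)$ be the space of degree $d$ forms vanishing on $X$, and let $S^dW^*$ be all forms of degree $d$. For spaces of forms, $AB$ is the span of all products, and $A^2=AA$.

**Definition (quadric-independent).** $X$ is quadric-independent if it imposes $|X|$ independent conditions on quadrics. Multiplying by a linear form that vanishes at no point of $X$, one sees that it then imposes $|X|$ independent conditions on cubics too. For example, the four points above in $\mathbb P^2$ are quadric-independent. Four points of $\mathbb P^1$ are not, since there are only three quadratic monomials.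

Three facts are used throughout. First, a nonempty open subset of a product of affine and projective spaces over an infinite field has $k$-points, and any two such subsets intersect. Second, on the open set of quadric-independent $X$ the spaces $I_2(X)$, $I_3(X)$ have constant dimension; so for a linear map between such spaces that depends algebraically on parameters, injectivity, surjectivity and "rank at least $r$" are open conditions, and one example proves the statement for general $X$. Third, general points impose $\min(|X|,\dim D)$ independent conditions on a linear system $D$: as long as a nonzero form of $D$ vanishes at the points chosen so far, it is nonzero at some $k$-point, and adding that point drops the dimension by one.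

Finally, the arithmetic that shapes the proof: from $(c+5)(c+6)-(c+2)(c+3)=6(c+4)$,
$$N(c+3)=N(c)+c+4. \tag{2}$$
There is no rounding in (2). The differences $N(c)-N(c-1)$, by contrast, are $1,2,1,2,3,2,3,4$ for $c=1,\dots,8$. Since the counts below have to be exact, we shall induct with steps of three.

## Four dimension counts that imply the Cohen–Macaulay property

**Proposition 1.** Let $c\ge2$, and let $X\subset\mathbb P^c$ be $N=N(c)$ points such that

- (P1) $X$ is quadric-independent;
- (P2) $R_1I_2=I_3$;
- (P3) no nonzero cubic is singular at all points of $X$;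
- (P4) $\dim I_2^2\ge\binom{c+4}4-(c+1)N$.

Then $R/I^2$ and $I/I^2$ are Cohen–Macaulay, and $R/I^2$ has the $h$-polynomial of Theorem A.

*Proof.* **Step 1.** *We pass to an Artinian quotient and see that only degree $4$ is in question.* If $0\ne\lambda\in I_1$, then $\lambda^3\in I^{(2)}_3$, against (P3); so $I_1=0$. By (P1) the Hilbert function of $R/I$ is $1,c+1,N,N,\dots$. Let $\ell$ be a linear form vanishing at no point of $X$, $\bar R=R/\ell R$, $J=I\bar R$. As $\ell$ is a nonzerodivisor on $R/I$, the Hilbert function of $\bar R/J$ is $(1,c,N-c-1,0,\dots)$. So $J_1=0$, $J_3=\bar R_3$, and (P2) gives $\bar R_1J_2=J_3=\bar R_3$. Hence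
$$(J^2)_5\supseteq J_2J_3=J_2\bar R_3=J_2\bar R_1\bar R_2=\bar R_3\bar R_2=\bar R_5,$$
so $(J^2)_d=\bar R_d$ for $d\ge5$. Also $(J^2)_d=0$ for $d\le3$ and $(J^2)_4=J_2^2$. As $\sum_{d\le3}\dim\bar R_d=\binom{c+3}3$,
$$\operatorname{len}(\bar R/J^2)=\tbinom{c+3}3+\dim \bar R_4/J_2^2 .$$

**Step 2.** *We bound this length from above.* The space $J_2^2$ is the image of $I_2^2$, with kernel $I_2^2\cap\ell R_3$. If $\ell g\in I_2^2\subset I^{(2)}$, then $g\in I^{(2)}_3$, because $\ell\notin I_p$ is a nonzerodivisor modulo each primary ideal $I_p^2$; so $g=0$ by (P3). Thus $\dim J_2^2=\dim I_2^2$, and (P4) gives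
$$\dim\bar R_4/J_2^2\le\tbinom{c+3}4-\tbinom{c+4}4+(c+1)N=(c+1)N-\tbinom{c+3}3 .$$
So $\operatorname{len}(\bar R/J^2)\le(c+1)N$.

**Step 3.** *We bound it from below by the multiplicity and conclude.* $R/I^2$ is one-dimensional of multiplicity $(c+1)N$, since each point contributes the length $c+1$ of the localization of $R/I_p^2$. The module $(0:_{R/I^2}\ell)$ lies in $I^{(2)}/I^2$ and has finite length. Taking Hilbert functions in
$$0\to(0:\ell)(-1)\to (R/I^2)(-1)\xrightarrow{\ \ell\ }R/I^2\to\bar R/J^2\to0$$
and summing over degrees $\le D$ with $D$ large gives $\operatorname{len}(\bar R/J^2)-\operatorname{len}(0:\ell)=(c+1)N$. With Step 2, $0:\ell=0$ and all inequalities are equalities. So $\ell$ is a nonzerodivisor on $R/I^2$, which is Cohen–Macaulay, and on its nonzero submodule $I/I^2$ of dimension $1$, which is Cohen–Macaulay too. The $h$-polynomial is the Hilbert series of $\bar R/J^2$, with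
$$\varepsilon=(c+1)N-\tbinom{c+3}3=(c+1)\Bigl(N-\tfrac{(c+2)(c+3)}6\Bigr).$$
The even number $(c+2)(c+3)$ is divisible by $6$ unless $c\equiv2\pmod3$, and then it is $\equiv2\pmod6$ and the ceiling adds $\frac23$. $\square$

All four conditions are open, (P2) and (P4) on the locus where (P1) holds. So each has to be proved for general points separately.

## Squares of quadrics along a linear space of codimension three

We aim at (P1) and (P4) by induction from $\mathbb P^{n-3}$ to $\mathbb P^n$, guided by (2): $N(n)=N(n-3)+n+1$.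

Let $n\ge3$ and $m=n-2$. Let $W=k^m$ with basis $e_1,\dots,e_m$ and coordinates $x_1,\dots,x_m$. Let $V=k^3$ with basis $v_1,v_2,v_3$ and coordinates $y_1,y_2,y_3$. Put $\mathbb P^n=\mathbb P(W\oplus V)$, $L=\mathbb P(W)\cong\mathbb P^{n-3}$, $(y)=(y_1,y_2,y_3)$ the ideal of $L$. We place $N'=N(n-3)$ points $X_L$ on $L$, and $n+1=m+3$ points off $L$:
$$Y=\{v_1,v_2,v_3\}\cup\{e_j+y^j:1\le j\le m\},\qquad X=X_L\cup Y,\quad |X|=N(n).$$
Here $y^j\in V$ are vectors with nonzero coordinates, pairwise independent. Put $m_1=y_2y_3$, $m_2=y_1y_3$, $m_3=y_1y_2$ and $Q=\langle m_1,m_2,m_3\rangle\subset S^2V^*$, the quadrics vanishing at $v_1,v_2,v_3$.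

Suppose $X_L$ is quadric-independent in $L$, and let $K=I_2(X_L)\subset S^2W^*$. The set $Y$ imposes independent conditions on the degree $2$ part $(y)_2$: evaluate $y_s^2$, and $x_j\lambda$ with $\lambda\in V^*$, $\lambda(y^j)\ne0$. The form $x_j\lambda$ is nonzero at $e_j+y^j$ and zero at the other points of $Y$, and $y_s^2$ is nonzero at $v_s$ and zero at the other $v_t$. So $X$ is quadric-independent, and restriction $I_2(X)\to K$ is surjective, because one corrects a lift by an element of $(y)_2$. Its kernel is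
$$A=\Bigl\{\sum_jx_jb_j+q:\ b_j\in V^*,\ q\in Q,\ b_j(y^j)+q(y^j)=0\Bigr\},\qquad\dim A=3m+6-(m+3)=2n-1 .$$

Now filter $I_2(X)^2\subset R_4$ by powers of $(y)$. Its restriction to $L$ is $K^2$. It contains $A\,I_2(X)$, whose image in $(y)_4/(y)^2_4=V^*\otimes S^3W^*$ is $BK$, where $B\subset V^*\otimes W^*$ is the image of $A$ in $(y)_2/(y)^2_2$. It contains $A^2\subset(y)^2$. Hence
$$\dim I_2(X)^2\ \ge\ \dim K^2+\dim BK+\dim A^2. \tag{3}$$

A sensible person would now assume what one knows on $L$ by induction, namely the right value of $\dim K^2$ and the generation $W^*K=I_3(X_L)$, and hope that $BK$ is as large as it can be, namely $BK=V^*\otimes I_3(X_L)$. This is where it stops. If $B$ were all of $V^*\otimes W^*$, generation would suffice. But $\dim B\le\dim A=2m+3$, which is less than $3m$ once $m\ge4$. So one must ask dually what it takes for $BK$ to be everything.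

A functional on $V^*\otimes I_3(X_L)$ is a linear map $\Phi:I_3(X_L)\to V$, acting by $f\otimes g\mapsto f(\Phi(g))$. It kills $BK$ iff $\sum_jb_j(\Phi(x_j\kappa))=0$ for all $\sum_jx_jb_j\in B$ and $\kappa\in K$. Elements with $q=0$ have $b_j(y^j)=0$ and are otherwise arbitrary; they force $\Phi(x_j\kappa)\in ky^j$, say $\Phi(x_j\kappa)=\varphi_j(\kappa)y^j$ with $\varphi_j\in K^*$. For general $q$ we have $b_j(y^j)=-q(y^j)$, and the condition becomes $\sum_j\varphi_j(\kappa)q(y^j)=0$ for all $q\in Q$. For $y\in V$ let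
$$\mathrm{Cr}(y)\in Q^*\quad\text{be evaluation at }y.$$
In the basis dual to $m_1,m_2,m_3$ it is $(y_2y_3,y_1y_3,y_1y_2)$, proportional to $(1/y_1,1/y_2,1/y_3)$ if all coordinates are nonzero. For example $\mathrm{Cr}(1,2,4)=(8,4,2)$. So if $y,y'$ have nonzero coordinates and are not proportional, then $\mathrm{Cr}(y)$, $\mathrm{Cr}(y')$ are independent. We are led to carry the vectors $y^j$ along in the generation statement.

**Definition (good datum).** Put $N_m=N(m-1)=\lceil(m+1)(m+2)/6\rceil$. A datum $(y^1,\dots,y^m;X)$ consists of $y^j\in V$ and $N_m$ points $X\subset\mathbb P(W)$, $W=k^m$. It is good if $X$ is quadric-independent and, with $K=I_2(X)$, the only linear $\Phi:I_3(X)\to V$ and $\varphi_j\in K^*$ with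

- (G1) $\Phi(x_j\kappa)=\varphi_j(\kappa)\,y^j$ for all $j$ and $\kappa\in K$,
- (G2) $\sum_j\varphi_j(\kappa)\,\mathrm{Cr}(y^j)=0$ for all $\kappa\in K$

are zero.

Goodness is an open condition, being injectivity of a linear map between spaces of constant dimension. Example: $m=2$, $X=\{e_1,e_2\}$, $K=\langle x_1x_2\rangle$, $I_3(X)=x_1x_2W^*$. If $\mathrm{Cr}(y^1)$, $\mathrm{Cr}(y^2)$ are independent, (G2) gives $\varphi=0$ and then $\Phi=0$: good. If $y^1=y^2=y\neq0$, then $\varphi_1(x_1x_2)=1$, $\varphi_2(x_1x_2)=-1$, $\Phi(x_1^2x_2)=y$, $\Phi(x_1x_2^2)=-y$ satisfies both conditions: not good, although $W^*K=I_3(X)$. So goodness is stronger than generation.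

**Proposition 2.** For every $m\ge1$ the general datum is good. In particular $W^*K=I_3(X)$ for $N(m-1)$ general points $X$ of $\mathbb P^{m-1}$.

The second sentence follows from the first: otherwise take $0\ne\psi\in I_3(X)^*$ killing $W^*K$ and $0\ne v\in V$; then $\Phi=\psi\otimes v$, $\varphi=0$ satisfies (G1), (G2). The proof of the first sentence is the next section. Granting it, we finish (P1) and (P4).

**Proposition 3.** For all $c\ge0$ and $N(c)$ general points of $\mathbb P^c$, the points are quadric-independent and $\dim I_2^2\ge\binom{c+4}4-(c+1)N(c)$.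

*Proof.* **Step 1.** *Starting values.* The condition is open, so one example each is enough. $c=0$: one point, $I_2=0$, $1-1=0$. $c=1$: two points, $I_2=\langle x_0x_1\rangle$, $\dim I_2^2=1=5-4$. $c=2$: four points, $I_2=\langle p,q\rangle$ is a pencil of conics. A linear relation among $p^2,pq,q^2$ would factor over $\bar k$ into linear combinations of $p,q$, one of which would vanish; so these products are independent, and $3=15-12$.

Now let $n\ge3$ and assume the claim for $n-3$. Choose a good datum $(y^1,\dots,y^m;X_L)$ with the $y^j$ pairwise independent with nonzero coordinates, and $X_L$ satisfying the claim on $L$. All are general conditions. Form $X$ as above.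

**Step 2.** *We show $\dim A^2=\binom{2n}2=n(2n-1)$, that is, $\mathrm{Sym}^2A\to R_4$ is injective.* Fix $\mu_j\in V^*$ with $\mu_j(y^j)=1$ and put $\tilde q_s=m_s-\sum_jm_s(y^j)x_j\mu_j\in A$. Write $(y^j)^\perp\subset V^*$ for the forms vanishing at $y^j$. Then $A=A_0\oplus\langle\tilde q_1,\tilde q_2,\tilde q_3\rangle$ with $A_0=\bigoplus_jx_j(y^j)^\perp$. Suppose
$$\sum_{s\le t}\alpha_{st}\tilde q_s\tilde q_t+\sum_s\tilde q_sa_s+P_0=0,\qquad a_s\in A_0,$$
with $P_0$ the image of an element of $\mathrm{Sym}^2A_0$. Use the bidegree in $(x,y)$. In bidegree $(0,4)$ we read $\sum\alpha_{st}m_sm_t=0$, and the six $m_sm_t$ are distinct monomials; so $\alpha=0$. In bidegree $(1,3)$ we read, for each $j$, $\sum_sm_s\ell_s=0$ with $\ell_s\in(y^j)^\perp$, where $\ell_s$ is the coefficient of $x_j$ in $a_s$. The monomial $y_2^2y_3$ occurs only in $m_1\ell_1$, through the coefficient of $y_2$ in $\ell_1$, and similarly for $y_2y_3^2$; by symmetry $\ell_s=c_sy_s$, and the monomial $y_1y_2y_3$ gives $\sum c_s=0$. But $0=\ell_s(y^j)=c_sy^j_s$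 and $y^j_s\ne0$, so $c_s=0$. Hence all $a_s=0$. In bidegree $(2,2)$ only $P_0$ is left. The coefficient of $x_j^2$ is the image of an element under $\mathrm{Sym}^2((y^j)^\perp)\to S^2V^*$, which is injective. That of $x_jx_k$, $j<k$, is the image of an element under $(y^j)^\perp\otimes(y^k)^\perp\to S^2V^*$. Write $(y^j)^\perp=\langle u,a\rangle$ and $(y^k)^\perp=\langle u,b\rangle$ with $u,a,b$ a basis of $V^*$. The products $u^2,ub,au,ab$ are independent, so this map is injective too. So the element of $\mathrm{Sym}^2A$ is $0$.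

**Step 3.** *The middle layer.* By the computation before the definition, goodness says exactly that no nonzero functional on $V^*\otimes I_3(X_L)$ kills $BK$. As $BK\subset V^*\otimes I_3(X_L)$, equality holds, and its dimension is $3\bigl[\binom n3-N'\bigr]$.

**Step 4.** *We add up.* By (3), the induction hypothesis, and Steps 2 and 3,
$$\dim I_2(X)^2\ge\Bigl[\tbinom{n+1}4-(n-2)N'\Bigr]+3\Bigl[\tbinom n3-N'\Bigr]+n(2n-1).$$
Splitting $S^4(W^*\oplus V^*)$ by degree in $y$, $\binom{n+4}4=\binom{n+1}4+3\binom n3+6\binom{n-1}2+10(n-2)+15$. Moreover $(n+1)N(n)=(n+1)N'+(n+1)^2$, and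
$$6\tbinom{n-1}2+10(n-2)+15-(n+1)^2=(3n^2+n+1)-(n^2+2n+1)=n(2n-1).$$
So the right side is $\binom{n+4}4-(n+1)N(n)$. $\square$

## Good data in every dimension

*Proof of Proposition 2.* By openness one good datum for each $m$ is enough.

**Base cases.** *They start the three chains modulo $3$.* For $m=1$: $X=\{e_1\}$ and $K=0=I_3(X)$. For $m=2$: the example above. For $m=3$: $X$ is four general points of $\mathbb P^2$, and $K$ is a pencil of conics without common factor. So $K\otimes W^*\to I_3(X)$ is injective, and bijective as both sides have dimension $6$. For general $y^1,y^2,y^3$ the $\mathrm{Cr}(y^j)$ are independent; (G2) gives $\varphi=0$, hence $\Phi=0$.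

**Set-up of the step from $M$ to $m=M+3$, $M\ge1$.** *We again split off a codimension-three space.* Write $W=W'\oplus V'$. Here $W'$ has basis $e_1,\dots,e_M$, coordinates $x_1,\dots,x_M$, and attached vectors $y^1,\dots,y^M\in V$. The space $V'$ has basis $e_{(1)},e_{(2)},e_{(3)}$, coordinates $z_1,z_2,z_3$, and attached vectors $y^{(1)},y^{(2)},y^{(3)}\in V$. Let $X=X'\cup Z$, where $X'\subset\mathbb P(W')$ is a quadric-independent set of $N_M$ points and
$$Z=\{e_{(1)},e_{(2)},e_{(3)}\}\cup\{e_j+z^j:1\le j\le M\},\qquad0\ne z^j\in V'.$$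
By (2), $|X|=N_M+M+3=N_m$. Let $(z)=(z_1,z_2,z_3)$. As before, $Z$ imposes independent conditions on $(z)_2$ (use $z_k^2$ and $x_j\lambda$ with $\lambda\in V'^*$, $\lambda(z^j)\ne0$) and on $(z)_3$ (use $z_k^3$ and $x_j^2\lambda$). So $X$ is quadric-independent. With $K=I_2(X)$, $K'=I_2(X')$ and $F=I_3(X)\cap(z)$, restriction to $W'$ gives surjections $K\to K'$ and $I_3(X)\to I_3(X')$ with kernels $K\cap(z)$ and $F$, and all these spaces have constant dimension.

**Reduction to $F$.** *We isolate what must be proved about the kernel $F$.* Consider the statement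

> (Inj) The only $\Phi:F\to V$, $\varphi_{(k)}\in K^*$, $\varphi_j\in(K\cap(z))^*$ with
>
> (F1) $\Phi(z_k\kappa)=\varphi_{(k)}(\kappa)y^{(k)}$ for $\kappa\in K$, and $\Phi(x_j\kappa)=\varphi_j(\kappa)y^j$ for $\kappa\in K\cap(z)$;
>
> (F2) $\sum_j\varphi_j(\kappa)\mathrm{Cr}(y^j)+\sum_k\varphi_{(k)}(\kappa)\mathrm{Cr}(y^{(k)})=0$ for $\kappa\in K\cap(z)$
>
> are zero.

It is an open condition on $(y^j,y^{(k)},z^j,X')$. Suppose it holds for some parameters. Then for general parameters (Inj) holds and, by induction, $(y^1,\dots,y^M;X')$ is good. Let $\Phi,\varphi$ on $I_3(X)$ satisfy (G1), (G2). Their restrictions satisfy (F1), (F2), so by (Inj) $\Phi|_F=0$, $\varphi_{(k)}=0$ on $K$, and $\varphi_j=0$ on $K\cap(z)$. Hence $\Phi$ and the $\varphi_j$ descend to $\Phi':I_3(X')\to V$ and $\varphi_j'\in K'^*$. These satisfy (G1), and also (G2), since the $\varphi_{(k)}$ are gone. So they vanish, and $\Phi=0$, $\varphi=0$: the datum in dimension $m$ is good. It remains to find parameters for which (Inj) holds.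

**Choice of parameters.** *The idea is to attach each index $j$ to an edge of a triangle with vertices $1,2,3$, so that most coefficients vanish.* Partition $\{1,\dots,M\}=G_{12}\sqcup G_{13}\sqcup G_{23}$ into parts of sizes $\lfloor M/3\rfloor$ or $\lceil M/3\rceil$, with $G_{kl}=G_{lk}$. Choose a basis $y^{(1)},y^{(2)},y^{(3)}$ of $V$, with dual basis $Y_1,Y_2,Y_3$, such that all $y^{(k)}$ have nonzero coordinates and no plane $\langle y^{(k)},y^{(l)}\rangle$ contains a $v_s$. For $j\in G_{kl}$ choose
$$y^j\in\langle y^{(k)},y^{(l)}\rangle,\qquad z^j\in\langle e_{(k)},e_{(l)}\rangle,$$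
both with two nonzero coefficients, such that all $y^j$ have nonzero coordinates in the basis $v$; all $y^j,y^{(k)}$ are pairwise independent; all $z^j$ are pairwise independent; and for distinct $i,j\in G_{kl}$ the vectors $c_i,c_j$ are independent, where
$$c_j=(c_j^{kl},c_j^{lk}),\qquad c_j^{kl}:=z^j_k\,Y_l(y^j).$$
Over an infinite field this is possible: in each part the ratios of the coefficients of $y^j$ and of $z^j$ have only to avoid finitely many values. The scalar $c_j^{kl}$ is defined for all $j$ and $k\ne l$, and $c_j^{kl}\ne0$ iff $j\in G_{kl}$. Let $T$ contain exactly one element of each nonempty part, and let $X'=\{e_i:i\in T\}\cup X''$ with $X''$ a general set of $N_M-|T|$ points of $\mathbb P(W')$. Let $D_T\subset S^2W'^*$ be the quadrics vanishing at $e_i$, $i\in T$, with basis $x_ix_j$ $(i<j)$ and $x_i^2$ $(i\notin T)$. Since $N_M\le\binom{M+1}2$ (clear for $M=1$; for $M\ge2$ because $(M+1)(M+2)+4\le3M(M+1)$), $X''$ imposes independent conditions on $D_T$, so $X'$ is quadric-independent.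

**Fact 1.** *This makes three vectors $\mathrm{Cr}$ on one edge independent.* If $P=\langle y^{(a)},y^{(b)}\rangle$ with $a\ne b$, then $Q\to S^2P^*$ is an isomorphism, and $\mathrm{Cr}$ of three pairwise independent vectors of $P$ are independent. Indeed, both spaces have dimension $3$. If $q\in Q$ vanishes on $P=\{\lambda_P=0\}$, then $q=\lambda_P\lambda'$ with $\lambda_P(v_s)\ne0$, so $\lambda'(v_s)=0$ for all $s$ and $q=0$. And evaluations at three pairwise independent vectors of a plane are independent on its binary quadratic forms.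

**Fact 2.** *This is the numerical room needed in Step 2.* Let $\sigma$ be the minimum over the three parts $G$ of $M-|G|+1$ if $|G|\ge2$; $M-1$ if $|G|=1$; $M$ if $G=\emptyset$. Then $|X''|\le\binom\sigma2$. For $M=1,2$, $|X''|=0$. For $M=3$, $|X''|=1=\binom22$. Let $M\ge4$. As $|G|\le(M+2)/3$ and $M-1\ge(2M+1)/3$, we have $\sigma\ge(2M+1)/3$, so $\binom\sigma2\ge(2M+1)(M-1)/9$. As the ceiling adds at most $\frac23$, $|X''|=N_M-3\le\frac{(M+1)(M+2)}6+\frac23-3=\frac{M^2+3M-12}6$. The required inequality is $M^2-11M+34\ge0$, which always holds, since the discriminant is $-15$.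

Now let $\Phi,\varphi$ satisfy (F1), (F2). For $z\in V'$ write $z^\perp\subset V'^*$, and fix $\mu_i\in V'^*$ with $\mu_i(z^i)=1$. The following lie in $K$, as one checks at $e_{(k)}$, at $e_j+z^j$ and on $X'$:
$$x_i\zeta\ \ (\zeta\in(z^i)^\perp),\qquad \tilde q_{ab}=z_az_b-\sum_jz^j_az^j_b\,x_j\mu_j\ \ (a\ne b),\qquad \tilde\kappa=\kappa-\sum_i\kappa_{ii}x_i\mu_i,$$
where $\kappa=\sum_{i<j}\kappa_{ij}x_ix_j+\sum_{i\notin T}\kappa_{ii}x_i^2\in K'$. The first two are in $K\cap(z)$.

**Step 1.** *We find the shape of $\Phi$ on $x_ix_jV'^*$.* Let $i\ne j$. For $\zeta\in V'^*$, $x_ix_j\zeta\in F$. Put $\Psi_{ij}(\zeta)=\Phi(x_ix_j\zeta)$. By (F1), applied to $x_j\cdot(x_i\zeta)$ and to $x_i\cdot(x_j\zeta)$,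
$$\Psi_{ij}((z^i)^\perp)\subset ky^j,\qquad \Psi_{ij}((z^j)^\perp)\subset ky^i.$$
So $\Psi_{ij}$ kills $(z^i)^\perp\cap(z^j)^\perp$ and depends only on $\zeta(z^i)$, $\zeta(z^j)$, which are independent functions of $\zeta$. Hence
$$\Psi_{ij}(\zeta)=s_{ij}\,\zeta(z^j)\,y^j+s_{ji}\,\zeta(z^i)\,y^i$$
for scalars $s_{ij},s_{ji}$.

**Step 2.** *We show that all $s_{ij}$ vanish.* Put $E_{ik}=\Phi(x_i^2z_k-x_iz_k\mu_i)$; the argument vanishes at $e_i+z^i$ and lies in $F$. For $\kappa\in K'$,
$$z_k\tilde\kappa=\sum_{i<j}\kappa_{ij}x_ix_jz_k+\sum_{i\notin T}\kappa_{ii}(x_i^2z_k-x_iz_k\mu_i)\in F .$$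
By (F1), $\Phi(z_k\tilde\kappa)\in ky^{(k)}$, so applying $Y_l$ with $l\ne k$ gives
$$\sum_{i<j}\kappa_{ij}\bigl(s_{ij}c_j^{kl}+s_{ji}c_i^{kl}\bigr)+\sum_{i\notin T}\kappa_{ii}Y_l(E_{ik})=0.$$
Fix $\{k,l\}$ and $(\alpha,\beta)\in k^2$, and take $\alpha$ times the $(k,l)$ equation plus $\beta$ times the $(l,k)$ equation. This is the vanishing on $K'$ of the functional on $D_T$
$$\Theta(\kappa)=\sum_{i<j}\kappa_{ij}\theta_{ij}+\sum_{i\notin T}\kappa_{ii}\delta_i,$$
$$\theta_{ij}=s_{ij}\gamma_j+s_{ji}\gamma_i,\qquad \gamma_j=\alpha c_j^{kl}+\beta c_j^{lk},\qquad \delta_i=\alpha Y_l(E_{ik})+\beta Y_k(E_{il}).$$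
As $K'=D_T\cap I_2(X'')$ is the common kernel of the evaluations at $X''$, $\Theta=\sum_{p\in X''}u_p\,\mathrm{ev}_p$ on $D_T$. Let $S_\gamma=\{j:\gamma_j=0\}$; it contains the complement of $G_{kl}$. On the span of the $x_ix_j$ with $i<j$ in $S_\gamma$, $\Theta$ vanishes. If $|X''|\le\binom{|S_\gamma|}2$, the evaluations at the general set $X''$ are independent on this span, so $u=0$ and $\Theta=0$. (Only finitely many subsets occur, so one general $X''$ serves for all.)

We choose two independent pairs $(\alpha,\beta)$. If $|G_{kl}|\ge2$, take distinct $j_0,j_1\in G_{kl}$, and the pairs for which $\gamma_{j_0}=0$, respectively $\gamma_{j_1}=0$. They are independent because $c_{j_0},c_{j_1}$ are, and $|S_\gamma|\ge M-|G_{kl}|+1$. If $|G_{kl}|\le1$, take any two independent pairs; then $|S_\gamma|\ge M-|G_{kl}|$. By Fact 2, $\Theta=0$ for both pairs, and by linearity for all $(\alpha,\beta)$. So $\theta_{ij}=0$ and $\delta_i=0$ for all $\{k,l\}$ and $(\alpha,\beta)$.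

Let $i\ne j$ with $j\in G_{kl}$. If $i\notin G_{kl}$, then $\gamma_i=0$ always, so $s_{ij}\gamma_j=0$ for all $(\alpha,\beta)$, and $c_j\ne0$ gives $s_{ij}=0$. If $i\in G_{kl}$, then $s_{ij}c_j+s_{ji}c_i=0$ with $c_i,c_j$ independent, so $s_{ij}=0$. Hence all $\Psi_{ij}=0$. Moreover $\delta_i=0$ gives $Y_l(E_{ik})=0$ for all $l\ne k$, so $E_{ik}\in ky^{(k)}$ for $i\notin T$ and all $k$.

**Step 3.** *We show that $\Phi$ kills $x_i^2(z^i)^\perp$ and $x_iV'^*(z^i)^\perp$.* Let $i\in G_{kl}$ and $\{k,l,r\}=\{1,2,3\}$. Then $(z^i)^\perp=\langle\zeta_i,z_r\rangle$ with $\zeta_i=z^i_lz_k-z^i_kz_l$. Compute $\Phi(x_i\zeta_iz_r)$ in two ways: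
$$z^i_l\,\varphi_{(k)}(x_iz_r)\,y^{(k)}-z^i_k\,\varphi_{(l)}(x_iz_r)\,y^{(l)}=\varphi_{(r)}(x_i\zeta_i)\,y^{(r)}.$$
As the $y^{(\cdot)}$ are a basis and $z^i_k,z^i_l\ne0$, we get $\varphi_{(k)}(x_iz_r)=\varphi_{(l)}(x_iz_r)=\varphi_{(r)}(x_i\zeta_i)=0$. For $j\ne i$ and $\zeta\in(z^i)^\perp$, $\varphi_j(x_i\zeta)y^j=\Psi_{ij}(\zeta)=0$, so $\varphi_j(x_i\zeta)=0$. Now (F2) for $x_iz_r$ reads
$$\varphi_i(x_iz_r)\mathrm{Cr}(y^i)+\varphi_{(r)}(x_iz_r)\mathrm{Cr}(y^{(r)})=0,$$
and the two vectors are independent, because $y^i,y^{(r)}$ have nonzero coordinates and are not proportional; both coefficients vanish. And (F2) for $x_i\zeta_i$ is a relation among $\mathrm{Cr}(y^i),\mathrm{Cr}(y^{(k)}),\mathrm{Cr}(y^{(l)})$, which are independent by Fact 1; all coefficients vanish. So $\varphi_i$ and all $\varphi_{(k)}$ vanish on $x_i(z^i)^\perp$, which by (F1) is the assertion.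

**Step 4.** *We control the one remaining element for each $i\notin T$.* Let $\tau_i=x_i^2\mu_i-x_i\mu_i^2\in F$. For $\nu\in V'^*$ write $\nu=\nu(z^i)\mu_i+\zeta$ with $\zeta\in(z^i)^\perp$. Step 3 gives $\Phi(x_i^2\nu-x_i\nu\mu_i)=\nu(z^i)\Phi(\tau_i)$. With $\nu=z_k$, $E_{ik}=z^i_k\Phi(\tau_i)$. For $i\notin T$ and $i\in G_{kl}$, the end of Step 2 gives $\Phi(\tau_i)\in ky^{(k)}\cap ky^{(l)}=0$.

**Step 5.** *We treat $i\in T$ and the quadrics $\tilde q_{ab}$.* Note that $z^j_az^j_b\ne0$ iff $j\in G_{ab}$. In $x_i\tilde q_{ab}$ the terms $x_ix_j\mu_j$ with $j\ne i$ are killed by Step 2. If $i\notin G_{ab}$, the term with $j=i$ is absent and one of $z_a,z_b$ lies in $(z^i)^\perp$; so $\Phi(x_i\tilde q_{ab})=0$ by Step 3, that is, $\varphi_i(\tilde q_{ab})=0$. If $i\in G_{ab}$, up to killed terms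
$$x_i\tilde q_{ab}\equiv x_i\bigl(z_az_b-z^i_az^i_b\mu_i^2\bigr)-z^i_az^i_b\tau_i .$$
The quadric in parentheses vanishes at $z^i$, so it lies in $V'^*(z^i)^\perp$. Hence
$$\varphi_i(\tilde q_{ab})y^i=\Phi(x_i\tilde q_{ab})=-z^i_az^i_b\,\Phi(\tau_i), \tag{4}$$
which is $0$ for $i\notin T$ by Step 4.

Let $\{a,b,r\}=\{1,2,3\}$. The cubic $z_1z_2z_3$ lies in $F$, since each $z^j$ has a zero coordinate. As $z_r\in(z^j)^\perp$ for $j\in G_{ab}$, Step 3 gives
$$\Phi(z_1z_2z_3)=\Phi(z_r\tilde q_{ab})=\varphi_{(r)}(\tilde q_{ab})\,y^{(r)}\qquad(r=1,2,3).$$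
The three lines $ky^{(r)}$ meet in $0$, so all these vanish and $\varphi_{(r)}(\tilde q_{ab})=0$. Now (F2) for $\tilde q_{ab}$ is a relation among $\mathrm{Cr}(y^{(a)})$, $\mathrm{Cr}(y^{(b)})$ and $\mathrm{Cr}(y^i)$ for the at most one $i\in T\cap G_{ab}$. These are independent by Fact 1, so all coefficients vanish. By (4), $\Phi(\tau_i)=0$ for $i\in T\cap G_{ab}$. So $\Phi(\tau_i)=0$ for all $i$, and $\Phi(z_d\tilde q_{ab})=0$ for all $d\in\{1,2,3\}$ and all $a\ne b$.

**Step 6.** *We check that the elements found span $F$.* Let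
$$g=\sum_{i<j}x_ix_j\lambda_{ij}+\sum_ix_i^2\lambda_i+\sum_ix_ih_i+d\in F,\qquad \lambda_{ij},\lambda_i\in V'^*,\ h_i\in S^2V'^*,\ d\in S^3V'^*.$$
Remove the $x_ix_j\lambda_{ij}$, which are in $F$ and killed by $\Phi$. Vanishing at $e_{(k)}$ shows that $d$ contains no $z_k^3$; every other cubic monomial is some $z_dz_az_b$ with $a\ne b$. So $d$ is removed by subtracting multiples of the $z_d\tilde q_{ab}$, which changes the $h_i$. Vanishing at $e_i+z^i$ now says $\lambda_i(z^i)+h_i(z^i)=0$. Subtract $\lambda_i(z^i)\tau_i$ and then $x_i^2(\lambda_i-\lambda_i(z^i)\mu_i)\in x_i^2(z^i)^\perp$. What is left is $\sum_ix_ih_i'$ with $h_i'(z^i)=0$, that is, $h_i'\in V'^*(z^i)^\perp$, and it is killed by Step 3. So $\Phi=0$ on $F$. By (F1) and since the $y^{(k)},y^j$ are nonzero, all $\varphi$ vanish. This is (Inj). $\square$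

## Squarefree cubics through a linear space of codimension three

It remains to prove (P3), the statement $\mathrm D_c$ for $c\ge5$. It is open, so one set of points suffices.

The natural attempt is the same induction. In $\mathbb P^n$ take the $n+1$ coordinate points and $N(n-3)$ points on a space $L$ of codimension $3$; by (2) these are $N(n)$ points. A cubic $F$ singular at all of them is squarefree. Its restriction to $L$ is singular at the points on $L$, so it vanishes if $\mathrm D_{n-3}$ holds. We are left with squarefree cubics through $L$, and must show that singularity at the $N(n-3)$ points kills them. This cannot work for $n=4$, since $\mathrm D_1$ is true (a binary cubic singular at the two coordinate points has no monomial left) and $\mathrm D_4$ is false. As $\mathrm D_4$ is false, the attempt gives nothing for $n=7$ either. So $\mathrm D_7$ needs a separate argument, and for the other $n$ the exact reason for the failure at $n=4$ must be understood.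

**Lemma 3.** $\mathrm D_7$ holds ($N(7)=15$).

*Proof.* **Step 1.** *We choose points on the Fano plane.* Index the coordinates of $\mathbb P^7$ by $\{\infty\}\cup\mathbb Z/7$. Take the $8$ coordinate points and, for $w\in k^*$, the points
$$p_s=e_\infty+e_s+e_{s+1}+w\,e_{s+3},\qquad s\in\mathbb Z/7 .$$
The sets $\ell_s=\{s,s+1,s+3\}$ are the lines of a Fano plane: every pair of elements of $\mathbb Z/7$ lies in exactly one. Let $F$ be singular at all $15$ points; it is squarefree, with coefficients $f\{\cdot\}$. Its restriction to the $\mathbb P^3$ spanned by $\{\infty\}\cup\ell_s$ is singular at the four coordinate points and at $p_s$, so it vanishes by Lemma 2. Hence $f$ is zero on all triples containing $\infty$ and on all lines.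

**Step 2.** *We write the remaining conditions as a linear system.* For $l\notin\{\infty\}\cup\ell_s$, $\partial_lF(p_s)=0$ reads
$$f\{s,s{+}1,l\}+w\,f\{s{+}1,s{+}3,l\}+w\,f\{s,s{+}3,l\}=0 .$$
The $28$ remaining triples form four orbits under the shift. Write
$$\alpha(i)=f\{i,i{+}1,i{+}2\},\quad\beta(i)=f\{i,i{+}1,i{+}5\},\quad\gamma(i)=f\{i,i{+}1,i{+}4\},\quad\delta(i)=f\{i,i{+}2,i{+}4\}.$$
For $l=s+2,s+4,s+5,s+6$ the equations are respectively
$$\begin{aligned}&\alpha(s)+w\,\alpha(s{+}1)+w\,\beta(s{+}2)=0,&&\gamma(s)+w\,\beta(s{+}3)+w\,\gamma(s{+}3)=0,\\&\beta(s)+w\,\delta(s{+}1)+w\,\delta(s{+}3)=0,&&\alpha(s{+}6)+w\,\delta(s{+}6)+w\,\gamma(s{+}6)=0.\end{aligned}$$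
For instance, for $l=s+2$ the third triple is $\{s,s+3,s+2\}=\{i,i+1,i+5\}$ with $i=s+2$; the others are checked in the same way.

**Step 3.** *We show that the system is invertible for some $w$.* The ring $\mathcal A=k[z]/(z^7-1)$ acts on functions on $\mathbb Z/7$ by $(zf)(s)=f(s+1)$. The system says that the following matrix over $\mathcal A$ kills $(\alpha,\beta,\gamma,\delta)$ (the last row has been divided by the unit $z^6$):
$$\begin{pmatrix}1+wz&wz^2&0&0\\0&wz^3&1+wz^3&0\\0&1&0&w(z+z^3)\\1&0&w&w\end{pmatrix}.$$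
Expanding along the first row, minus its determinant is
$$(1+wz)\bigl[w^3z^3(z+z^3)+w(1+wz^3)\bigr]+w^2z^2(z+z^3)(1+wz^3)=w(1+w\eta),\qquad\eta\in\mathcal A[w].$$
Multiplication by $1+w\eta$ on the $7$-dimensional space $\mathcal A$ has as determinant a polynomial in $w$ with constant term $1$. So for all but finitely many $w\in k^*$ the element $w(1+w\eta)$ is a unit of $\mathcal A$. Multiplying by the adjugate matrix we get $\alpha=\beta=\gamma=\delta=0$, and $F=0$. $\square$

*Set-up for the induction.* Let $n\ge3$, $V=k^3$, and let $v_0,\dots,v_n\in V$ with every three independent (for example points on a moment curve). Let $E=k^{n+1}$ with basis $e_0,\dots,e_n$ and coordinates $t_i$, $\mathbf 1=\sum e_i$, and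
$$L=\Bigl\{t\in\mathbb P^n:\sum_it_iv_i=0\Bigr\}\cong\mathbb P^{n-3},\qquad H=(E/k\mathbf 1)^* .$$
So $H$ consists of the functionals on $E$ with coefficient sum $0$, with basis $f_i=e_i^*-e_0^*$, $1\le i\le n$.

**Lemma 4.** The squarefree cubics vanishing on $L$ are exactly the $F_\omega$, $\omega\in\wedge^2(E/k\mathbf 1)$, where
$$F_{a\wedge b}(t)=\det\Bigl(\sum_it_iv_i,\ \sum_ia_it_iv_i,\ \sum_ib_it_iv_i\Bigr),$$
and $\omega\mapsto F_\omega$ is injective.

For $n=3$, $L$ is one point with nonzero coordinates. The squarefree cubics of $\mathbb P^3$ through it form a space of dimension $4-1=3=\binom32$.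

*Proof.* **Step 1.** *The $F_\omega$ form a $\binom n2$-dimensional space of such cubics.* $F_{a\wedge b}$ is bilinear and alternating in $(a,b)$, and vanishes if $a=\mathbf 1$ or $b=\mathbf 1$ (two equal columns); so $F_\omega$ is well defined. It vanishes on $L$, where the first column is $0$. Expanding the determinant, only products of three distinct $t$'s survive, and the coefficient of $t_it_jt_k$ is
$$\det(v_i,v_j,v_k)\cdot\det\begin{pmatrix}1&a_i&b_i\\1&a_j&b_j\\1&a_k&b_k\end{pmatrix}=\det(v_i,v_j,v_k)\cdot\bigl((e_j^*-e_i^*)\wedge(e_k^*-e_i^*)\bigr)(a\wedge b).$$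
With $i=0$ these include all $f_j\wedge f_k$, which form a basis of $\wedge^2H$. So $F_\omega=0$ implies $\omega=0$.

**Step 2.** *We show there are no others, by showing that squarefree cubics restrict onto all cubics of $L$.* Then the kernel has dimension $\binom{n+1}3-\binom n3=\binom n2$, as needed. Take $v_0,v_1,v_2$ as basis of $V$, write $v_j=\sum_{a=0}^2v_j^{(a)}v_a$ for $j\ge3$, and use the coordinates $x_j=t_j$, $j\ge3$, on $L$. Then $t_a|_L=-\sum_{j\ge3}v_j^{(a)}x_j$ for $a=0,1,2$, and all $v_j^{(a)}\ne0$. We obtain $x_ix_jx_l$ for distinct $i,j,l$. Modulo these, $x_ix_jt_a$ gives $v_i^{(a)}x_i^2x_j+v_j^{(a)}x_ix_j^2$ up to sign, $a=0,1,2$. As $v_i,v_j$ are independent, these span $x_i^2x_j$ and $x_ix_j^2$. Modulo all of these, $x_it_0t_1$ gives $v_i^{(0)}v_i^{(1)}x_i^3$. $\square$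

For $p\in L$ put
$$H_p=\Bigl\{\sum_ip_if(v_i)e_i^*:f\in V^*\Bigr\}\subset H ;$$
the coefficient sum is $f(\sum p_iv_i)=0$. Note that $\dim H_p\le3$.

**Lemma 5.** For $p\in L$, $F_\omega$ is singular at $p$ iff $\omega\perp\wedge^2H_p$.

*Proof.* Since the first column vanishes at $p$, the derivative of $F_{a\wedge b}$ at $p$ in direction $\tau$ is $\det(\sum\tau_iv_i,\pi_p(a),\pi_p(b))$ with $\pi_p(a)=\sum a_ip_iv_i$. The map $\pi_p$ kills $\mathbf 1$, and $\sum\tau_iv_i$ takes every value in $V$. So $F_\omega$ is singular at $p$ iff $\wedge^2\pi_p(\omega)=0$, that is, iff $\omega$ is orthogonal to the image of $\wedge^2V^*$ under $\wedge^2$ of the transpose $\pi_p^*:V^*\to H$. The image of $\pi_p^*$ is $H_p$. $\square$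

We need $N(n-3)$ points $p_s\in L$ with $\sum_s\wedge^2H_{p_s}=\wedge^2H$. The count $3N(n-3)\ge\binom n2$ is right. For $n=4$ it is not enough: there are two points $p,p'$ and $\dim H=4$. If $\dim H_p=\dim H_{p'}=3$, they meet in dimension $\ge2$, and $\wedge^2H_p+\wedge^2H_{p'}$ has dimension $\le5<6$; otherwise it has dimension $\le4$. This is the exact point of failure, and it is the only one.

**Lemma 6.** For $n\ge3$, $n\ne4$, and $v_0,\dots,v_n$ as above, there are $p_1,\dots,p_{N(n-3)}\in L$ with $\sum_s\wedge^2H_{p_s}=\wedge^2H$.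

*Proof.* **Step 1.** *Points with few nonzero coordinates give simple $H_p$.*

(A) For distinct $i,j,l\ge1$ there is a point $p\in L$ with support $\{0,i,j,l\}$: the relation among $v_0,v_i,v_j,v_l$, in which all coefficients are nonzero. Then $H_p=\langle f_i,f_j,f_l\rangle$, because $H_p$ is contained in it and has dimension $3$.

(B) Let $i,j,a,b\ge1$ be distinct and $\mathcal S=\{i,j,a,b\}$. Let $\sum_{s\in\mathcal S}\theta_sv_s=0$ with all $\theta_s\ne0$, write $v_0=-\sum_{s\in\mathcal S}\tau_sv_s$, and put $t_s=\tau_s/\theta_s$. The $t_s$ are pairwise distinct: if $t_s=t_{s'}$, then $v_0=-\sum_r(\tau_r-t_s\theta_r)v_r$ lies in the span of the two other vectors, a contradiction. For $\kappa\in k\setminus\{-t_s\}$ let $p_0=1$, $p_s=\tau_s+\kappa\theta_s\ne0$; for $\kappa=\infty$ let $p_0=0$, $p_s=\theta_s$. Then $p\in L$. An element of $H_p$ is $\sum_{s\in\mathcal S}c_sf_s$ with $c_s=p_sf(v_s)$, and $(f(v_s))_s$ runs through all vectors with $\sum\theta_sf(v_s)=0$. So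
$$H_p=\Bigl\{\sum_{s\in\mathcal S}c_sf_s:\sum\lambda_sc_s=0\Bigr\},\qquad\lambda_s=\frac{\theta_s}{p_s}=\frac1{\kappa+t_s}\ \text{ for finite }\kappa,\qquad\lambda_s=1\ \text{ for }\kappa=\infty .$$

*Consequence of (B).* If $\omega\in(\wedge^2H)^*$ kills $\wedge^2H_p$, $f_i\wedge f_j$ and $f_a\wedge f_b$, then for some scalar $t$
$$\omega(f_r\wedge f_s)=t\,\lambda_r\lambda_s\qquad(r\in\{i,j\},\ s\in\{a,b\}). \tag{5}$$
Indeed, with $g_s=f_s/\lambda_s$, $H_p$ is spanned by differences of the $g_s$. From $\omega((g_i-g_j)\wedge(g_i-g_a))=0$ we get $\omega(g_i\wedge g_a)=\omega(g_j\wedge g_a)$, and likewise with $b$ for $a$. From $\omega((g_a-g_b)\wedge(g_a-g_i))=0$ we get $\omega(g_a\wedge g_i)=\omega(g_b\wedge g_i)$. So the four values $\omega(g_r\wedge g_s)$ coincide.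

**Step 2.** *Starting values.* We show that a functional $\omega$ killing all $\wedge^2H_{p_s}$ is $0$.

For $n=3$, $N(0)=1$, the point of $L$ has $H_p=H$ by (A).

For $n=7$, $N(4)=7$: use (A) with $\{0\}\cup\ell$ for the seven lines $\ell$ of a Fano plane on $\{1,\dots,7\}$. Every pair lies on a line, so every $f_i\wedge f_j$ is reached.

For $n=5$, $N(2)=4$: use (A) for $\{0,1,2,3\}$ and $\{0,1,4,5\}$, and (B) for $(i,j,a,b)=(2,3,4,5)$ with $\kappa=\infty$ and with one finite $\kappa$. The first two points leave only the values on $f_r\wedge f_s$, $r\in\{2,3\}$, $s\in\{4,5\}$. By (5) these are all equal to some $t$, and also equal to $t'\lambda_r\lambda_s$. Since $\lambda_2\ne\lambda_3$ and $\lambda_s\ne0$, $t'=0$ and $t=0$.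

**Step 3.** *From $n$ to $n+3$, $n\ge3$.* Call the new indices $a,b,c$. By (2) we may use $N(n)=N(n-3)+1+n$ points. We use the $N(n-3)$ points for $v_0,\dots,v_n$, extended by zeros (this does not change the spaces $H_p$), the point (A) for $\{0,a,b,c\}$, and $n$ further points below. Let $\omega$ kill everything. Then $\omega(f_i\wedge f_j)=0$ for $1\le i,j\le n$, and $\omega$ kills $f_a\wedge f_b$, $f_a\wedge f_c$, $f_b\wedge f_c$. Call $\omega(f_i\wedge f_a)$ the entry $(i,a)$. Partition $\{1,\dots,n\}$ into pairs, and one triple if $n$ is odd. A pair will use two points and a triple three, so $n$ in all.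

For a pair $\{i,j\}$ use (B) on $\{i,j\},\{a,b\}$ with $\kappa=\infty$ and on $\{i,j\},\{b,c\}$ with a finite $\kappa$. By (5) the entries $(i,b)$ and $(j,b)$ both equal $t$, and they equal $t'\lambda_i\lambda_b$ and $t'\lambda_j\lambda_b$ with $\lambda_i\ne\lambda_j$. So $t'=t=0$, and all six entries vanish.

For a triple $\{i,j,l\}$ use (B) on $\{i,j\},\{a,b\}$ and on $\{j,l\},\{b,c\}$ with $\kappa=\infty$, and on $\{i,l\},\{a,c\}$ with a finite $\kappa$ such that
$$(\kappa+t_i)(\kappa+t_a)\ne(\kappa+t_l)(\kappa+t_c).$$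
Such a $\kappa$ exists: the $t$'s are distinct, so the two sides are different polynomials in $\kappa$. The first two points share the entry $(j,b)$, so they give one common value $t$ on $(i,a),(i,b),(j,a),(j,b),(j,c),(l,b),(l,c)$. The third gives $t=t_3\lambda_i\lambda_a=t_3\lambda_l\lambda_c$ for a scalar $t_3$, with $\lambda_i\lambda_a\ne\lambda_l\lambda_c$. So $t_3=t=0$, and all nine entries vanish.

Hence $\omega=0$. The chains from $3$, $5$, $7$ reach all $n\ge3$ with $n\ne4$. $\square$

**Proposition 4.** $\mathrm D_c$ holds for all $c\ge5$.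

*Proof.* $\mathrm D_7$ is Lemma 3. Let $n\ge5$, $n\ne7$. Then $\mathrm D_{n-3}$ holds: for $n=5,6$ by Lemma 2, and for $n\ge8$ by induction, since $n-3\ge5$. Take $v_0,\dots,v_n$ with every three independent. General $p_1,\dots,p_{N(n-3)}\in L$ satisfy both $\mathrm D_{n-3}$ in $L\cong\mathbb P^{n-3}$ and the spanning in Lemma 6, as both conditions are open and nonempty. Let $X$ be the $n+1$ coordinate points, which are not on $L$ because $v_i\ne0$, together with the $p_s$; so $|X|=N(n)$. A cubic $F$ singular at $X$ is squarefree. Its restriction to $L$ is singular at the $p_s$, so $F|_L=0$ and $F=F_\omega$ by Lemma 4. By Lemma 5, $\omega\perp\sum_s\wedge^2H_{p_s}=\wedge^2H$, so $\omega=0$ and $F=0$. $\square$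

## The four conditions for $N(c)$ general points, and Theorems A and B

*Proof of Theorem A.* Let $c\ge5$ and let $X$ be $N(c)$ general points. (P1) and (P4) hold by Proposition 3, (P2) by Proposition 2 with $m=c+1$, and (P3) by Proposition 4. By Proposition 1, $R/I^2$ and $I/I^2$ are Cohen–Macaulay with the stated $h$-polynomial, and $I^2=I^{(2)}$ by Lemma 1. With $J\subset\bar R$ as in Proposition 1, the Artinian reduction $\bar R/J$ has Hilbert function $(1,c,h)$ with $h=\lceil c(c-1)/6\rceil\ge4$. Its socle contains the whole degree $2$ part, so $R/I$ has type at least $4$ and is not Gorenstein. $\blacksquare$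

If $c\not\equiv2\pmod3$, then $\varepsilon=\dim\bar R_4/J_2^2=0$. So the proof shows in addition that $J^2=(x_1,\dots,x_c)^4$, where $x_1,\dots,x_c$ are coordinates of $\bar R$.

For five general points of $\mathbb P^3$ the four conditions hold as well, by Propositions 2 and 3 and Lemma 2, so there $I/I^2$ is Cohen–Macaulay; but $R/I$ is Gorenstein, as we saw.

*Proof of Theorem B.* (1) For $N\le2$, $3\le N\le c$ and $c+1\le N<N(c)$ see the tests in the first section; $N=N(c)$ is Theorem A. (2) For $3\le N\le9$ use (1) and $N(5)=10$; for $N=10$ use Theorem A; for $11\le N\le21$ see the test on more than ten points of $\mathbb P^5$. (3) The cubic $\det(u_{i+j})$ of the first section is a nonzero element of $I^{(2)}_3$, while $(I^2)_3=0$; apply Lemma 1. $\blacksquare$
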